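# Conjugacies of non-linearizable germs that spiral without bound

## 1. A shear of the half-cylinder and the time form of a vector field

Let $v=x+iy$ be the coordinate of the half-cylinder $\{v\in\mathbb C/\mathbb Z:\ y>0\}$. The map $\xi=e^{2\pi i v}$ identifies it with the punctured unit disc, and $y\to\infty$ means $\xi\to0$. Fix $\kappa>0$ and a height $y_a$, and look at the shear
$$v\ \longmapsto\ v-\kappa(y-y_a)=\Big(1+\frac{i\kappa}2\Big)v-\frac{i\kappa}2\,\bar v+\text{const}.\tag{1}$$
(Use $y=(v-\bar v)/2i$.) Since $y=-\frac1{2\pi}\log|\xi|$, in the disc this is $\xi\mapsto\xi\,e^{i\kappa\log(|\xi|/|\xi_a|)}$ with $|\xi_a|=e^{-2\pi y_a}$: each circle is rotated, by an angle that tends to $-\infty$ at the puncture. It is a logarithmic spiral.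

Recall that the Beltrami coefficient of an orientation preserving map $\phi$ is $\phi_{\bar v}/\phi_v$. For a real-affine map $av+b\bar v+\text{const}$ with $|b|<|a|$ it is the constant $b/a$. So the shear (1) has the constant coefficient
$$c=-\frac{i\kappa/2}{1+i\kappa/2},\qquad |c|=k:=\frac{\kappa}{\sqrt{4+\kappa^2}}<1 .\tag{2}$$
We write the coefficient as a form $c\,\frac{d\bar v}{dv}$, to remember how it changes: in a coordinate $z$ with $v=v(z)$ holomorphic, it reads $c\,\overline{v'}/v'$.

Now let $A(v)\partial_v$ be a holomorphic vector field. Where $A\ne0$ it has a complex time $w$, with $dw=dv/A$, in which its flow is translation. Put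
$$\mathcal B_A=-c\,\frac{d\bar w}{dw}=-c\,\frac{A}{\overline A}\,\frac{d\bar v}{dv}.\tag{3}$$

**Lemma 1.** Let $\Theta_t$ be the flow of $A\partial_v$, and suppose that it is defined near $v_0$ up to time $t$ and that $A(v_0)\neq0$. Then $A(\Theta_t(v_0))\ne0$ and $\Theta_t^*\mathcal B_A=\mathcal B_A$ at $v_0$.

*Proof.* Differentiate $\Theta_t(\Theta_s(v))=\Theta_s(\Theta_t(v))$ in $s$ at $s=0$: this gives $\Theta_t'(v)A(v)=A(\Theta_t(v))$. Since $\Theta_t'\ne0$, the first claim follows. A holomorphic map $\Theta$ pulls the coefficient $\mathcal B$ back to $\mathcal B(\Theta(v))\,\overline{\Theta'}/\Theta'$. Here this is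
$$-c\,\frac{\Theta_t'A}{\overline{\Theta_t'A}}\cdot\frac{\overline{\Theta_t'}}{\Theta_t'}=-c\,\frac A{\overline A}.\qquad\square$$

Two constant fields show what is at stake. If $A\equiv i$, points run straight up the cylinder, toward the puncture, and $\mathcal B_A=c\,d\bar v/dv$ is exactly the coefficient of the shear. If $A\equiv q>0$, the field rotates the cylinder, and near the puncture it is the sort of field whose time-$1/N$ map has a neutral fixed point.

We shall build one field that does both jobs: $A$ is close to $i$ on most of the area of a long piece of the cylinder, $A=q$ at the puncture, and every trajectory through the part where $A\approx i$ leaves a large fixed region in finite time. Its time-$1/N$ map rotates near the fixed point and preserves $\mathcal B_A$, the form $\mathcal B_A$ is nearly the coefficient of a spiral, and the points that carry it escape. Repeated at smaller and smaller scales, this gives a counterexample to the conjecture we state now.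

## 2. How far a conjugacy can turn along a path

Let $\bar D\subset\mathbb C$ be a closed disc centered at $0$ and $U$ an open neighborhood of $\bar D$. Let $f:U\to\mathbb C$ be injective and holomorphic with $f(0)=0$. Let $h:U\to h(U)\subset\mathbb C$ be an orientation preserving homeomorphism onto an open set, $h(0)=0$, and let $g:h(U)\to\mathbb C$ be injective and holomorphic with $g(0)=0$. Assume that $h$ conjugates $f$ to $g$: $h(f(z))=g(h(z))$ for every $z\in U$ with $f(z)\in U$. Assume finally that the germs of $f$ and $g$ at $0$, elements of $\mathrm{Diff}(\mathbb C,0)$, are non-linearizable.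

**Definition.** A germ $f$ is linearizable if $\Lambda\circ f\circ\Lambda^{-1}(z)=f'(0)z$ for some injective holomorphic germ $\Lambda$ fixing $0$.

For example $z+z^2$ is not linearizable: its linear part is the identity, and a conjugate of the identity is the identity. If $f$ is linearizable and $|f'(0)|=1$, then $\Lambda^{-1}$ of small round discs gives arbitrarily small neighborhoods $O$ of $0$ with $f(O)=O$. This consequence is all we shall use.

Let $\gamma:[0,1]\to\bar D$ be a simple path with $\gamma(0)=0$. There is a continuous real $\theta$ on $(0,1]$ with $h(\gamma(t))=|h(\gamma(t))|e^{2\pi i\theta(t)}$. Let $d(\gamma)\in\mathbb R\cup\{\infty\}$ be the diameter of $\theta((0,1])$; it does not depend on the choice of $\theta$. It measures how much the image path turns around $0$. To keep $\gamma$ itself from turning, one asks that its image avoid some ray $\{tu:t>0\}$, $u\in\mathbb C^*$. The conjecture, from "Constructing equivalences with some extensions to the divisor and topological invariance of projective holonomy", says: there is $C>0$ with $d(\gamma)\le C$ for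 every such $\gamma$ avoiding a ray, where $u$ may depend on $\gamma$ but $C$ may not. The statement is known to hold when $f$ has a resonant fixed point at $0$.

Two cases can be done by hand.

*A holomorphic $h$.* Then $h(z)/z$ extends to a continuous function without zeros on $\bar D$, so it has a continuous argument with finite oscillation $\Omega_0$ on $\bar D$. Along $\gamma$, $2\pi\theta=\arg\frac{h(\gamma)}{\gamma}+\arg\gamma+\text{const}$, and $\arg\gamma$ varies by at most $2\pi$ in a slit plane. So $d(\gamma)\le1+\Omega_0/2\pi$: the conjecture holds.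

*Linear $f$.* Let $f(z)=g(z)=e^{2\pi i\alpha}z$ and $h(z)=z\,e^{i\kappa\log|z|}$, $h(0)=0$. This $h$ is a homeomorphism of $\mathbb C$ that commutes with all rotations. For $\gamma(s)=s$ we get $2\pi\theta(s)=\kappa\log s$, hence $d(\gamma)=\infty$. So without non-linearizability the statement is false, and the question is whether non-linear dynamics can coexist with such a spiral. It can.

*Notation.* $V_R=\{|z|<R\}$. If $H:(0,1]\to\mathbb C^*$ is continuous, $A_H:(0,1]\to\mathbb R$ is the continuous function with $A_H(1)=0$ and $H(s)=|H(s)|\frac{H(1)}{|H(1)|}e^{iA_H(s)}$. For a map $h$ defined near $[0,1]$, $A_h$ refers to $h|_{(0,1]}$. "Qc" means quasiconformal, and $\mu_h$ is the Beltrami coefficient of $h$.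

**Theorem A.** Let $\bar D=\{|z|\le1\}$, $U=V_2$. There are $f,g,h$ as above, with $f'(0)=g'(0)=e^{2\pi i\alpha}$, $\alpha\notin\mathbb Q$, both germs non-linearizable, and $h(f(z))=g(h(z))$ for all $z\in U$ ($h$ being the restriction of a homeomorphism of $\mathbb C$), such that $d(\gamma)=\infty$ for $\gamma(s)=s$, $s\in[0,1]$. The image of this $\gamma$ avoids $\{tu:t>0\}$ with $u=-1$. In particular the conjecture is false.

**Theorem B.** Fix $\kappa>0$, $\varepsilon>0$, $\beta\in\mathbb R$. In Theorem A one can take $h$ to be the restriction of a qc homeomorphism of $\mathbb C$ with $\|\mu_h\|_\infty\le k=\kappa/\sqrt{4+\kappa^2}$, with $|h(z)-z|<\varepsilon$ and $|f(z)-e^{2\pi i\beta}z|<\varepsilon$ on $V_2$, and such that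

1. $\limsup_{s\to0^+}|A_h(s)|/\log(1/s)\ge\kappa$;
2. $d(\gamma)=\infty$ for every simple path $\gamma:[0,1]\to\bar D$, $\gamma(0)=0$, whose image avoids some ray $\{tu:t>0\}$.

The order of growth in 1 is optimal for qc maps: $|A_h(s)|=O(\log(1/s))+O(1)$ for every qc $h:\mathbb C\to\mathbb C$ with $h(0)=0$.

Since $k\to0$ as $\kappa\to0$, $h$ can be $(1+\epsilon)$-quasiconformal for any $\epsilon>0$.

## 3. Beltrami coefficients: the facts used

The reference is Ahlfors, *Lectures on Quasiconformal Mappings*. A qc map satisfies $\phi_{\bar z}=\mu\,\phi_z$ with $\|\mu\|_\infty<1$. "Normalized" means fixing $0,1,\infty$.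

* (Q1) If $\|\mu\|_\infty\le k<1$, there is a unique normalized qc map of $\mathbb C$ with coefficient $\mu$. Two qc maps with the same coefficient on an open set differ there by a conformal post-composition; in particular a qc map with coefficient $0$ a.e. on an open set is conformal there. Qc maps preserve null sets.
* (Q2) The normalized maps with $\|\mu\|_\infty\le k$ form a compact family for locally uniform convergence of the maps and of their inverses.
* (Q3) If $\|\mu_j\|_\infty\le k$ and $\mu_j\to\mu$ a.e., the normalized solutions converge locally uniformly, and so do their inverses. The same holds if $\mu_j\to\mu$ in measure on bounded sets, since then every subsequence has a further subsequence converging a.e.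

For an orientation preserving local diffeomorphism $F$, $F^*\mu$ is the coefficient of $\eta\circ F$, where $\eta$ has coefficient $\mu$. By the chain rule
$$F^*\mu=\frac{F_{\bar z}+(\mu\circ F)\,\overline{F_z}}{F_z+(\mu\circ F)\,\overline{F_{\bar z}}},\qquad\text{so } F^*\mu=(\mu\circ F)\,\frac{\overline{F'}}{F'}\ \text{ if $F$ is holomorphic.}\tag{4}$$
It is a pointwise operation. If $F$ is injective and $F^*\mu=\mu$ a.e. on an open set $V$, then $\eta\circ F$ and $\eta$ have the same coefficient on $V$, so by (Q1) $\eta F\eta^{-1}$ is holomorphic on $\eta(V)$. Finally, if $\chi,\eta$ have coefficients $\sigma,\tau$, the coefficient $\hat\mu$ of $\eta\circ\chi^{-1}$ satisfies $|\hat\mu(\chi(z))|=\big|\frac{\tau-\sigma}{1-\bar\sigma\tau}\big|(z)$ a.e.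

*Example.* The spiral $h(z)=ze^{i\kappa\log|z|}=z^{1+i\kappa/2}\,\bar z^{\,i\kappa/2}$ has coefficient $\frac{i\kappa/2}{1+i\kappa/2}\frac z{\bar z}=-c\,z/\bar z$. This agrees with $c\,\overline{v'}/v'$ for $v=\frac1{2\pi i}\log z$. By (4) it is invariant under $F(z)=e^{ia}z$: $-c\,e^{2ia}\frac z{\bar z}\,e^{-2ia}=-c\,\frac z{\bar z}$.

## 4. Maps that preserve the exact spiral are linear

A natural attempt is this. Start from a rotation $f$ of finite order and put the spiral coefficient $\nu=-c\,\zeta/\bar\zeta$ on an annulus around $0$. It is $f$-invariant, so the spiral map conjugates $f$ to a holomorphic map. Then perturb $f$ to a non-linear $F$ that still preserves $\nu$ there, and iterate toward a non-linearizable limit. The perturbation does not exist.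

**Lemma 2.** Let $W'\subset\mathbb C$ be a connected open set with $0\in W'$, let $F$ be injective and holomorphic on $W'$ with $F(0)=0$, and suppose that the coefficient $\nu=-c\,\zeta/\bar\zeta$ satisfies $F^*\nu=\nu$ on a nonempty open set $O\subset W'\setminus\{0\}$. Then $F(\zeta)=F'(0)\zeta$.

*Proof.* By (4), $\frac F{\overline F}\cdot\frac{\overline{F'}}{F'}=\frac{\zeta}{\bar\zeta}$ on $O$. So $Q=\zeta F'/F$ satisfies $Q=\overline Q$ on $O$. Since $F$ vanishes only at $0$, to first order, $Q$ is holomorphic on $W'$, with $Q(0)=1$. A real holomorphic function is locally constant, so $Q\equiv1$ on $W'$, that is $F'/F=1/\zeta$. $\square$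

So the spiral coefficient cannot be kept exactly on any open set of points that $F$ maps into its domain. We give up exactness and use $\mathcal B_A$ with a non-constant $A$, which is exactly invariant under the flow and close to $c\,d\bar v/dv$ where $A\approx i$. But one cannot have $A\approx i$ on a whole annulus. Suppose that $A$ is a holomorphic function of $\xi$ in a disc about $0$. With $v=\frac q{2\pi i}\log\zeta$, as in Section 7, the field $A\,\partial_v$ is $\dot\zeta=\frac{2\pi i}{q}A\,\zeta$, so its time-$1/N$ map has multiplier $e^{2\pi iA(0)/(qN)}$ at the puncture, and we want this on the unit circle; so $A(0)$ is real. The mean of $A$ over each circle $|\xi|=r$ equals $A(0)$, hence $|A-i|\ge|A(0)-i|\ge1$ somewhere on every circle.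

What is left is to ask $A\approx i$ on most of the area only: on thin cells separated by thin walls. The union of the cells does not separate the plane, and Runge's theorem gives $A$. Thin tubes, in which we also control $A$, lead the trajectories out. That these trajectories escape has a second use. The coefficient then sits on escaping points, the periodic points keep coefficient $0$, and the next modification can be made among the periodic points, where there is nothing to destroy.

## 5. Triples whose coefficient vanishes on the periodic points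

From now on $\kappa,c,k$ are fixed as in (2).

**Definition.** $(f,h,\alpha)$ is *admissible on $V_R$* if $\alpha=p/q\in\mathbb Q$ (lowest terms, $q\ge1$) and

* (i) $f:V_R\to\mathbb C$ is holomorphic and injective, $f(0)=0$, $f'(0)=e^{2\pi i\alpha}$, and $f^q=\mathrm{id}$ near $0$;
* (ii) $h$ is a normalized qc map of $\mathbb C$ with coefficient $\mu$, $\|\mu\|_\infty\le k$, and $f^*\mu=\mu$ a.e. on $V_R$;
* (iii) $\mu=0$ a.e. on $\mathrm{Per}(f)$, the set of periodic points of $f$ whose whole orbit lies in $V_R$.

The set $\mathrm{Per}(f)$ is Borel: it is the union over $n\ge1$ of $\{z: z,\dots,f^{n-1}(z)\in V_R,\ f^n(z)=z\}$. The simplest example is $f(z)=e^{2\pi ip/q}z$ with $h=\mathrm{id}$, for every $R$.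

**Proposition 3 (one step).** Let $(f,h,\alpha)$ be admissible on $V_R$, and let $2<R_*<R$, $\varepsilon,\delta\in(0,1)$, $N_0\in\mathbb N$. There is $(\hat f,\hat h,\hat\alpha)$ admissible on $V_{R_*}$ such that

* (a) $|\hat f-f|<\varepsilon$ on $V_{R_*}$ and $|\hat h-h|<\varepsilon$ on $\{|z|\le2\}$;
* (b) $\hat\alpha=\alpha+1/N$ with $N\ge N_0$;
* (c) some $z_*$ with $|z_*|<\delta$ has an $\hat f$-orbit which leaves $V_{R_*}$;
* (d) some $s_*\in(0,\delta)$ satisfies $-A_{\hat h}(s_*)\ge(\kappa-\delta)\log(1/s_*)+1$.

Here (a) makes sequences converge, (b) will make the limit rotation number irrational, (c) prevents linearizability, and (d) is the spiral. The bound $k$ in (ii) does not deteriorate from step to step; this is what makes infinitely many steps possible.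

## 6. Theorem A and Theorem B(1) from the one-step proposition

**Step 1. The sequence.** We iterate Proposition 3 and choose the tolerances so that (c) and (d) survive all later steps.

Let $R_n=2+2^{-n}$, $f_0(z)=e^{2\pi ip_0/q_0}z$ with $p_0/q_0$ close to $\beta$, $h_0=\mathrm{id}$, and let $\varepsilon_0\in(0,1)$ be small. Given $(f_n,h_n,\alpha_n=p_n/q_n)$ admissible on $V_{R_n}$, apply Proposition 3 with $R=R_n$, $R_*=R_{n+1}$, $\varepsilon=\varepsilon_n$, $\delta=\frac1{n+2}$ and a lower bound $N_0$ which ensures $N_n\ge\max\{2N_{n-1},2(n+1)q_n\}$, where $N_{-1}:=0$. Call the result $f_{n+1},h_{n+1},\alpha_{n+1}=\alpha_n+1/N_n$, $z_{n+1}:=z_*$, $s_{n+1}:=s_*$. Then choose $\varepsilon_{n+1}\le\varepsilon_n/2$ such that (A) and (B) hold.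

(A) *If $f^\sharp:V_2\to\mathbb C$ is continuous and $|f^\sharp-f_{n+1}|\le2\varepsilon_{n+1}$ on $V_2$, then the $f^\sharp$-orbit of $z_{n+1}$ leaves $\bar D$.* Let $m$ be minimal with $|f_{n+1}^m(z_{n+1})|>\frac32$. It exists since the orbit leaves $V_{R_{n+1}}$, and $m\ge1$ since $|z_{n+1}|<\frac12$. As $f_{n+1}$ is uniformly continuous on $\overline{V_2}\subset V_{R_{n+1}}$, for $\varepsilon_{n+1}$ small we get, by induction on $j\le m$, $|(f^\sharp)^j(z_{n+1})-f_{n+1}^j(z_{n+1})|<\frac14$: the iterates with index $<m$ lie in $V_{7/4}$, so the next one is defined and close. The $m$-th has modulus $>\frac54$.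

(B) *$2\varepsilon_{n+1}\le\frac14\min_{[s_{n+1},1]}|h_{n+1}|$.* If $H:(0,1]\to\mathbb C^*$ is continuous with $|H-h_{n+1}|\le2\varepsilon_{n+1}$ on $[s_{n+1},1]$, then there $|\arg(H/h_{n+1})|\le\arcsin\frac14<0.3$. The difference $A_H(s_{n+1})-A_{h_{n+1}}(s_{n+1})$ equals the value of this argument at $s_{n+1}$ minus its value at $1$, so it is less than $1$ in modulus, and (d) gives $-A_H(s_{n+1})\ge(\kappa-\frac1{n+2})\log(1/s_{n+1})$.

**Step 2. The limit maps.** We check that limits exist and satisfy the hypotheses of the question.

Since $\sum_{m\ge n}\varepsilon_m\le2\varepsilon_n$, (a) gives $|f_m-f_n|\le2\varepsilon_n$ on $V_2$ and $|h_m-h_n|\le2\varepsilon_n$ on $\{|z|\le2\}$ for $m\ge n$. So $f_n\to f$ uniformly on $U=V_2$. By (Q2) a subsequence of $h_n$ converges locally uniformly on $\mathbb C$, with inverses, to a qc homeomorphism $h$ fixing $0,1,\infty$, with $\|\mu_h\|_\infty\le k$. In the limit, for all $n$,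
$$|f-f_n|\le2\varepsilon_n\ \text{ on }V_2,\qquad|h-h_n|\le2\varepsilon_n\ \text{ on }\{|z|\le2\}.\tag{5}$$
The map $f$ is holomorphic, $f(0)=0$, $|f'(0)|=\lim|f_n'(0)|=1$. So $f$ is not constant, and it is injective by Hurwitz's theorem.

Put $g=hfh^{-1}$ on $h(U)$. It is injective and $g(0)=0$, and $hf=gh$ on all of $U$. By (ii), $g_n=h_nf_nh_n^{-1}$ is holomorphic on $h_n(V_{R_n})$. Let $K\subset h(U)$ be compact. Along the subsequence $h_n^{-1}\to h^{-1}$ uniformly on $K$, so for large $n$ the sets $h_n^{-1}(K)$ lie in one compact subset of $V_2$, and $g_n\to g$ uniformly on $K$. So $g$ is holomorphic.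

Because $f_n^{q_n}=\mathrm{id}$ near $0$, a neighborhood of $0$ lies in $\mathrm{Per}(f_n)$. There $\mu_{h_n}=0$ a.e., so $h_n$ is conformal near $0$ and $g_n'(0)=f_n'(0)$. Hence $g'(0)=f'(0)=e^{2\pi i\alpha}$ with $\alpha=\lim\alpha_n$.

**Step 3. The rotation number is irrational.** This uses the lower bounds on $N_n$. As $N_{m+1}\ge2N_m$,
$$0<\alpha-\alpha_n=\sum_{m\ge n}\frac1{N_m}\le\frac2{N_n}\le\frac1{(n+1)q_n},$$
so $0<q_n\alpha-p_n\le\frac1{n+1}$ for all $n$. If $\alpha=a/b$ with $b\ge1$, the positive numbers $q_n\alpha-p_n$ would be at least $1/b$, a contradiction.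

**Step 4. Non-linearizability.** We use the escaping points $z_n\to0$. If $f$ were linearizable, there would be a neighborhood $O\subset\bar D$ of $0$ with $f(O)=O$. But by (5) we may apply (A) with $f^\sharp=f$: the $f$-orbit of each $z_n$, $n\ge1$, leaves $\bar D$, and $z_n\in O$ for large $n$. If $g$ were linearizable, there would be a neighborhood $O'\subset h(\bar D)$ of $0$ with $g(O')=O'$. Then $h^{-1}(O')\subset\bar D$ is a neighborhood of $0$ with $f(h^{-1}(O'))=h^{-1}(g(O'))=h^{-1}(O')$, the same contradiction.

**Step 5. The spiral.** We read off $d(\gamma)$ for $\gamma(s)=s$. Here $2\pi\theta(s)=A_h(s)+\text{const}$. By (5) we may apply (B) with $H=h$: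
$$-A_h(s_n)\ \ge\ \Big(\kappa-\frac1{n+1}\Big)\log(1/s_n)\quad(n\ge1),\qquad s_n\to0.\tag{6}$$
So $\theta$ is unbounded and $d(\gamma)=\infty$, while $\gamma$ avoids $\{-t:t>0\}$. This proves Theorem A, given Proposition 3.

Also (6) gives Theorem B(1). The closeness statements of Theorem B follow from (5) with $n=0$, because $h_0=\mathrm{id}$ and both $\varepsilon_0$ and $|p_0/q_0-\beta|$ can be as small as we like; and $\|\mu_h\|_\infty\le k$.

Sections 7 to 12 prove Proposition 3. Fix $(f,h,\alpha=p/q)$ admissible on $V_R$, with $\mu$ the coefficient of $h$, and fix $R_*,\varepsilon,\delta,N_0$. Choose $R_*<\rho''<\rho'<\rho<R$ and put $V''=V_{\rho''}$.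

## 7. The periodic domain $W$ and its quotient half-cylinder

**Step 1. An invariant domain.** We want a domain around $0$ on which $f$ is a rotation, such that outside it nothing will ever be changed.

Let $W$ be the component containing $0$ of the open set $\{z:\ f^j(z)\in V_\rho,\ 0\le j\le q\}$. By the identity theorem $f^q=\mathrm{id}$ on $W$. The set $f(W)$ is connected and contains $0$, and $f^j(f(z))\in V_\rho$ for $z\in W$, $0\le j\le q$: for $j<q$ by definition, and for $j=q$ because $f^q(f(z))=f(f^q(z))=f(z)$. So $f(W)\subset W$, and $W=f^q(W)\subset f(W)$; hence $f(W)=W$. By injectivity, $z\in V_R\setminus W$ implies $f(z)\notin W$. Moreover $W\subset\mathrm{Per}(f)$, so $\mu=0$ a.e. on $W$ and $h|_W$ is conformal.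

For the rotation $f(z)=e^{2\pi ip/q}z$ one has $W=V_\rho$.

**Step 2. Topology and boundary of $W$.** We need a Riemann map of $W$, and we need that points near $\partial W$ go far out under $f$.

If $\Gamma\subset W$ is a Jordan curve with interior $G_\Gamma$, the maximum principle applied successively to $z,f,\dots,f^q$ gives $|f^j|<\rho$ on $G_\Gamma$, so $G_\Gamma\subset W$. Hence $W$ is simply connected.

If $z\in\partial W$, then by continuity $|f^j(z)|\le\rho$ for $0\le j\le q$ and $f^q(z)=z$. If all these moduli were $<\rho$, a disc about $z$ would lie in the defining open set and meet $W$, so $z\in W$, which is impossible. Since $f^q(z)=z$, we get $|f^j(z)|=\rho$ for some $0\le j<q$. Consequently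
$$K'=\{z\in W:\ |f^j(z)|\le\rho',\ 0\le j<q\}$$
is compact in $W$: a limit point in $\partial W$ would have some $|f^j|=\rho>\rho'$.

**Step 3. Coordinates.** We identify the dynamics with a rotation and divide it out.

Let $\psi:W\to\mathbb D$ be a Riemann map, $\psi(0)=0$. By the Schwarz lemma $\psi f\psi^{-1}$ is the rotation by $e^{2\pi ip/q}$. Put
$$\xi=\psi^q,\qquad v=x+iy=\frac q{2\pi i}\log\psi,\qquad \xi=e^{2\pi iv},\qquad y=\frac q{2\pi}\log\frac1{|\psi|}>0 .$$
Then $\xi\circ f=\xi$, and $\xi:W\setminus\{0\}\to\mathbb D\setminus\{0\}$ is a $q$-sheeted covering. We identify $\mathbb D\setminus\{0\}$ with $\{v\in\mathbb C/\mathbb Z:y>0\}$, the half-cylinder of Section 1.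

Choose $0<r_0<r''<r'<1$ with $K'\subset\{|\psi|\le r_0\}$, and put $\mathfrak a=\{z\in W:|\psi(z)|>r''\}$. A point $z\in\mathfrak a$ is outside $K'$, so $|f^j(z)|>\rho'$ for some $0\le j<q$. As $f^q=\mathrm{id}$ on $W$, also $|f^{-j'}(z)|>\rho'$ for some $0\le j'<q$, where $f^{-1}=(f|_W)^{-1}$.

**Step 4. Areas.** Smallness will be measured in $v$ but needed in $z$. With $\zeta=\psi(z)=e^{2\pi iv/q}$, on $\{y\ge y_0\}$, $y_0>0$, we have $|\zeta|\le e^{-2\pi y_0/q}<1$. So $|dz/dv|=\frac{2\pi}q|\zeta||(\psi^{-1})'(\zeta)|$ is bounded by a constant $C(y_0)$. Hence for Borel $Z\subset\{y\ge y_0\}\subset\mathbb C/\mathbb Z$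
$$\mathrm{area}_z(\xi^{-1}(Z))\le q\,C(y_0)^2\,\mathrm{area}_v(Z).\tag{7}$$

## 8. The spiral inserted deep inside $W$

**Step 1. The twist and its coefficient.** This is the ideal map $h\circ T$ that $\hat h$ will approximate.

For $0<r_1<r_a<r_0$ let $S(\zeta)=\zeta e^{i\kappa m(|\zeta|)}$ on $\mathbb D$, where $m(r)=0$ for $r\ge r_a$, $m(r)=\log(r/r_a)$ for $r_1\le r\le r_a$, and $m(r)=\log(r_1/r_a)$ for $r\le r_1$. Put $T=\psi^{-1}S\psi$ on $W$ and $T=\mathrm{id}$ off $W$. On $r_1<|\zeta|<r_a$, $m=-\frac{2\pi}q(y-y_a)$ with $y_a=\frac q{2\pi}\log\frac1{r_a}$, so in the coordinate $v$ the map $S$ is $v\mapsto v+\frac{q\kappa m}{2\pi}=v-\kappa(y-y_a)$: the shear (1), with coefficient $c$. Elsewhere $S$ is a rotation or the identity. $S$ is bi-Lipschitz (its inverse has the same form with $-\kappa$), $T(W)=W$, and $T=\mathrm{id}$ near $\mathbb C\setminus W$, so $T$ is qc. As $h|_W$ is conformal, $h\circ T$ has coefficient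
$$\nu=\begin{cases}\mu&\text{off }W,\\ c\,\overline{v'}/v'&\text{on }\Omega=\{r_1<|\psi|<r_a\},\\0&\text{on the rest of }W.\end{cases}\tag{8}$$

**Step 2. Choice of $r_a$.** It makes $h\circ T$ close to $h$. Take $r_a$ so small that $\{|\psi|\le r_a\}\subset\{|z|<\delta/2\}$ and $\mathrm{diam}\,h(\{|\psi|\le r_a\})<\varepsilon/2$. Since $T$ maps $\{|\psi|\le r_a\}$ to itself and is the identity elsewhere, $|h\circ T-h|<\varepsilon/2$ everywhere, whatever $r_1$ is. Also $T(0)=0$ and $T(1)=1$, so $h\circ T$ is normalized.

**Step 3. Choice of $r_1$.** It makes the spiral long enough for (d). Fix $s_0\in(0,\delta/2)$ with $[0,s_0]\subset W$. The function $h\psi^{-1}(\zeta)/\zeta$ is holomorphic without zeros on $\mathbb D$; let $\mathsf E$ be a continuous branch of its argument. For $s\in(0,s_0]$ a continuous branch of $\arg h(T(s))$ is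
$$\mathsf E\big(S(\psi(s))\big)+\arg\psi(s)+\kappa\,m(|\psi(s)|).$$
The first term is bounded, since $|S(\psi(s))|=|\psi(s)|\le\max_{[0,s_0]}|\psi|<1$. The second is $\arg(\psi(s)/s)$, bounded since $\psi(s)/s$ extends to a continuous zero-free function on $[0,s_0]$. On $[s_0,1]\cap W$ the modulus $|\psi|$ is bounded below, because the sets $\{|\psi|\le r\}$ shrink to $\{0\}$ as $r\to0$; and $T$ depends on $r_1$ only on $\{|\psi|<r_1\}$. So for small $r_1$ the restriction of $h\circ T$ to $[s_0,1]$ does not depend on $r_1$. For such $r_1<|\psi(s_0)|$ pick $s_*\in(0,s_0)$ with $|\psi(s_*)|=r_1$. With constants independent of $r_1$,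
$$-A_{h\circ T}(s_*)=\kappa\log(1/r_1)+O(1),\qquad\log(1/s_*)=\log(1/r_1)+O(1).$$
Hence $-A_{h\circ T}(s_*)-(\kappa-\delta)\log(1/s_*)=\delta\log(1/r_1)+O(1)$, and we can fix $r_1$ with
$$-A_{h\circ T}(s_*)\ge(\kappa-\delta)\log(1/s_*)+2.\tag{9}$$

It remains to find $(\hat f,\hat h)$ admissible on $V_{R_*}$, with $\hat f$ as close to $f$ and $\hat h$ as close to $h\circ T$ as we like, and with (b) and (c).

## 9. Cells, tubes, and a vector field whose trajectories escape

Let $y',y_a,y_1$ be the values of $y$ at $|\psi|=r',r_a,r_1$, so $0<y'<y_a<y_1$, and put $y_b=y'/2$. Let $M$ be a large integer, with $1/M\le k$ and $M>5$. Put $\lambda=1/M$, $\varsigma=1/M^2$, and assume $2\sqrt\lambda<y_1-y_a$. All of $W,\psi,r_a,r_1$ stay fixed while $M\to\infty$.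

**Step 1. The cells.** We build $M$ channels that cover most of $\{y_a<y<y_1\}$ and whose two ends lie below the height $y'$, that is, close to $\partial W$.

In the $i$-th column $\frac{i-1}M<x<\frac iM$, $1\le i\le M$, use $x'=x-\frac{i-1}M\in(0,\lambda)$. Let $\mathcal H_i$ be the interior of the union of
$$[\varsigma,2\varsigma]\times[y_b,y_a],\qquad\mathcal Q_i=[\varsigma,\lambda-3\varsigma]\times[y_a,y_1],$$
$$[\lambda-4\varsigma,\lambda-\varsigma]\times[y_1,y_1+\varsigma],\qquad[\lambda-2\varsigma,\lambda-\varsigma]\times[y_b,y_1].$$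
So one goes up a thin tube into the cell $\mathcal Q_i$, of width $\ell=\lambda-4\varsigma$, over a bridge at its top right corner, and down a thin return tube, which is separated from the cell by a wall of width $\varsigma$. The boundary is a simple polygon: with abscissas $x'$ its vertices are, in order, $(\varsigma,y_b)$, $(\varsigma,y_1)$, $(\lambda-4\varsigma,y_1)$, $(\lambda-4\varsigma,y_1+\varsigma)$, $(\lambda-\varsigma,y_1+\varsigma)$, $(\lambda-\varsigma,y_b)$, $(\lambda-2\varsigma,y_b)$, $(\lambda-2\varsigma,y_1)$, $(\lambda-3\varsigma,y_1)$, $(\lambda-3\varsigma,y_a)$, $(2\varsigma,y_a)$, $(2\varsigma,y_b)$. So $\mathcal H_i$ is a Jordan domain. Let $o_1,o_2$ be the midpoints of the bottoms (at $y=y_b$) of the first tube and of the return tube.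

Let $\varphi=\varphi_i:\mathcal H_i\to\{0<\mathrm{Re}\,\omega<\ell\}$ be conformal with $o_1\mapsto-i\infty$, $o_2\mapsto+i\infty$; the $\varphi_i$ are translates of one map. By Carathéodory's theorem it extends to the boundary. Going from $o_1$ to $o_2$, the boundary arc on the left contains the left side of $\mathcal Q_i$ and goes to $\mathrm{Re}\,\omega=0$; the arc on the right contains the right side of $\mathcal Q_i$ and goes to $\mathrm{Re}\,\omega=\ell$.

**Step 2. In the cell $\varphi$ is nearly a translation.** This will give $A\approx i$ there. The function $\Delta=\mathrm{Re}\,\varphi-(x'-\varsigma)$ is harmonic in the interior of $\mathcal Q_i$, $|\Delta|\le\ell$, and $\Delta=0$ on the open vertical sides: on the left one both terms are $0$, on the right one both are $\ell$. Odd reflection in the vertical sides extends $\Delta$ to a harmonic function on the strip $\mathbb R\times(y_a,y_1)$ bounded by $\ell$. A harmonic function bounded by $\ell$ on a disc of radius $d$ has gradient at most $2\ell/d$ at the center: differentiating Poisson's formula, each directional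 derivative there is $\frac1{\pi d}\int_0^{2\pi}\Delta\cos(\cdot)\,dt$, at most $\frac{4\ell}{\pi d}$ in modulus. With $d=\sqrt\lambda$ and $\ell\le\lambda$, at points of $\mathcal Q_i$ with $y_a+\sqrt\lambda\le y\le y_1-\sqrt\lambda$,
$$|\varphi'-1|=|\nabla\Delta|\le2\sqrt\lambda,\qquad|\mathrm{Re}\,\varphi-(x'-\varsigma)|\le2\sqrt\lambda\,\ell,\tag{10}$$
the second by integrating $\nabla\Delta$ horizontally from a vertical side. Let
$$\Sigma_i=\{v\in\mathcal Q_i:\ y_a+\sqrt\lambda\le y\le y_1-\sqrt\lambda,\ 2\lambda\ell\le\mathrm{Re}\,\varphi\le(1-2\lambda)\ell\},\qquad\Sigma=\bigcup\Sigma_i .$$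
Each $\Sigma_i$ is closed and avoids the vertical sides, where $\mathrm{Re}\,\varphi\in\{0,\ell\}$; so it is a compact subset of $\mathcal H_i$. As $M\to\infty$,
$$\mathrm{area}\big(\{y_a<y<y_1\}\setminus\Sigma\big)\to0,\qquad\mathrm{area}\Big(\bigcup(\mathcal H_i\setminus\mathcal Q_i)\Big)\to0.\tag{11}$$
Indeed the heights lost have total length $2\sqrt\lambda$; the cells occupy horizontally $M\ell=1-4/M$; by (10) the fraction of $x'$ lost in a cell at a given height is at most $4\lambda+4\sqrt\lambda$; and tubes and bridges have total area $O(M\varsigma)=O(1/M)$. In particular $\Sigma\neq\emptyset$ for $M$ large.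

**Step 3. The function $A$.** We want the field to be $i\,\partial_\omega$ up to a small error along each channel, and $A=q$ at the puncture.

By Carathéodory $\varphi_i^{-1}(\omega)\to o_1,o_2$ as $\mathrm{Im}\,\omega\to\mp\infty$, uniformly in $\mathrm{Re}\,\omega$, and $o_1,o_2$ have height $y_b<y'$. So there is $Y>0$ such that $|\mathrm{Im}\,\varphi_i(v)|\ge Y$ implies $y<y'$. Put
$$L_i=\varphi_i^{-1}\big([\lambda\ell,(1-\lambda)\ell]\times[-Y,Y]\big).$$
The sets $e^{2\pi iL_i}$ and a small closed disc about $\xi=0$ are finitely many disjoint closed topological discs. Their union has connected complement. Indeed, remove them one at a time. Each such disc $\mathsf D$ lies in the interior of a slightly larger closed disc $\mathsf D'$, disjoint from the others, with $\mathsf D'\setminus\mathsf D$ path connected (a rectangle minus a smaller one in the coordinate $\omega$, or a round annulus). A path that meets $\mathsf D$ and has its ends outside $\mathsf D$ can be rerouted inside $\mathsf D'\setminus\mathsf D$ from just before its first to just after its last visit to $\mathsf D$.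 So removing $\mathsf D$ from a connected open set that contains $\mathsf D'$ leaves it connected.

By Runge's theorem, applied to the function equal to $i/\varphi_i'$ near $e^{2\pi iL_i}$ and to $q$ near $0$, and after adding a small constant, there is a polynomial $A(\xi)$ with $A(0)=q$ exactly and, on each $L_i$,
$$\varphi_i'A=i+u_i,\qquad|u_i|\le\epsilon_1:=\min\Big\{\frac1M,\ \frac{\lambda\ell}{8Y},\ \frac12\Big\}.\tag{12}$$

**Step 4. Escape.** Consider the field $\dot v=A$, that is $\dot\xi=2\pi i\xi A(\xi)$, on $G=\{0<|\xi|<r'^q\}=\{y>y'\}$. A *maximal trajectory in $G$* is a maximal solution of this equation in the open set $G$. We claim: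
$$\begin{aligned}&\text{a maximal trajectory in }G\text{ that meets }\Sigma\text{ lies in some }L_i\subset\mathcal H_i\\&\text{and has finite existence time in both directions; and }A\ne0\text{ on }L_i.\end{aligned}\tag{13}$$
The last part follows from (12), since $|i+u_i|\ge\frac12$. Take a point of $\Sigma_i$. There $y>y'$, so $|\mathrm{Im}\,\omega|<Y$, where $\omega=\varphi_i(v)$. While its trajectory is in $L_i$, $\dot\omega=\varphi_i'A=i+u_i$, so $\mathrm{Im}\,\dot\omega\ge\frac12$ and $|\mathrm{Re}\,\dot\omega|\le\epsilon_1$. So in forward and in backward time it reaches $|\mathrm{Im}\,\omega|=Y$ within time $4Y$, while $\mathrm{Re}\,\omega$, which started in $[2\lambda\ell,(1-2\lambda)\ell]$, changes by at most $4Y\epsilon_1\le\lambda\ell/2$. So until then it cannot leave $L_i$ through the sides, and at that moment $y<y'$: it is outside $G$. This proves (13).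

Let $E^*\subset G$ be the union of the maximal trajectories in $G$ that meet $\Sigma$. Then $\Sigma\subset E^*\subset\bigcup L_i\subset\bigcup\mathcal H_i$. It is $\sigma$-compact: the set of $(t,p)$ with $p\in\Sigma$ and $t$ in the existence interval of $p$ is open in $\mathbb R\times\Sigma$, hence $\sigma$-compact, and $E^*$ is its continuous image. Let $E^1=\xi^{-1}(E^*)\subset\{0<|\psi|<r'\}$, a Borel set.

**Step 5. The field and the form on $W$.** We lift everything to $W$. Let $X=2\pi i\zeta\,\frac{A(\zeta^q)}q\,\partial_\zeta$ in the coordinate $\zeta=\psi$. In the coordinate $v$ it is $A\,\partial_v$, because $\dot v=\frac q{2\pi i}\dot\zeta/\zeta$. It projects under $\xi$ to the field of Step 4. It is $f$-invariant, since $f$ multiplies $\zeta$ by a $q$-th root of unity. And $X'(0)=2\pi iA(0)/q=2\pi i$. On $E^1$, where $A\ne0$, let $\mathcal B=\mathcal B_A$ be the form (3). Then $|\mathcal B|=k$. By Lemma 1, $\mathcal B$ is invariant under the flow of $X$ as long as the trajectory stays in $E^1$. It is $f$-invariant, since $f$ acts by $v\mapsto v+p$ (mod $q$) and $A$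 is $1$-periodic in $v$. On $\Sigma$, (10) and (12) give $A=(i+u_i)/\varphi_i'\to i$ uniformly as $M\to\infty$, so $-cA/\overline A\to c$ and, as coefficients in $z$,
$$\mathcal B-c\,\overline{v'}/v'\to0\quad\text{uniformly on }\xi^{-1}(\Sigma)\text{ as }M\to\infty.\tag{14}$$

## 10. The map $F=f\circ\Phi_{1/N}$ and its chains

**Step 1. Cutting off the field.** The field $X$ lives only on $W$, so we cut it off near $\partial W$; the resulting map is holomorphic except in the thin collar $\mathfrak a$.

Let $b=b(|\psi|)$ be a smooth cutoff, $b=1$ for $|\psi|\le r'$, $b=0$ for $|\psi|$ near $1$. Let $\Phi_t$ be the flow of $bX$, extended by the identity off $W$. It is a smooth flow, the identity off a compact subset of $W$, and commutes with $f$ on $W$. Put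
$$F=f\circ\Phi_{1/N}:V_R\to\mathbb C .$$
$F$ is an orientation preserving diffeomorphism onto its image, $F=f$ near every point of $V_R\setminus W$, $F(W)=W$, $F^m=f^m\circ\Phi_{m/N}$ on $W$ for all $m\in\mathbb Z$, and $F(V_R\setminus W)\cap W=f(V_R\setminus W)\cap W=\emptyset$. Since $\Phi_t\to\mathrm{id}$ in $C^1$ as $t\to0$, with fixed compact support in $W$, for $N\ge N_0$ large (depending on $M$ and $A$) the following hold.

* (T0) $|F-f|<1/M$ on $V_R$.
* (T1) $|F^m-f^m|<\min\{\rho'-\rho'',\frac12\}$ on $W$ for $|m|\le2q$. So by Section 7, Step 3, every $z\in\mathfrak a$ has $F^j(z)\notin V''$ and $F^{-j'}(z)\notin V''$ for some $0\le j,j'<q$.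
* (T2) A neighborhood of $\{|\psi|\le r''\}$ stays in $\{|\psi|<r'\}$ under $\Phi_t$, $|t|\le1/N$. So near each point of $W\setminus\mathfrak a$ the map $F=f\circ\exp(\frac1NX)$ is holomorphic.
* (T3) The Beltrami coefficients of $\Phi_{m/N}$, $|m|\le2q$, are at most $1/M$ in modulus.

**Step 2. Chains.** We want $F$-invariant coefficients on $V''$, so we cut $F$-orbits in $W$ into the stretches they spend in $V''$. Put $P=W\cap V''$, and view $F$ as a bijection of $W$. For $z\in P\cup F(P)$ let $I_z\subset\mathbb Z$ consist of $0$, of all $i>0$ with $z,F(z),\dots,F^{i-1}(z)\in P$, and of all $i<0$ with $F^{-1}(z),\dots,F^{i}(z)\in P$.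

**Definition.** The *chain* of $z$ is $(F^i(z))_{i\in I_z}$, up to a shift of the index. It is *long* if at least $2q$ indices (possibly infinitely many) have terms in $P$, and *short* otherwise.

For instance, if $z\in P$ and $F^{\pm1}(z)\notin P$, the chain is $(z,F(z))$, with one term in $P$; it is short. In general all terms except possibly the last one lie in $P$, and if $z\in P$, then $z$ and $F(z)$ have the same chain. A short chain has finitely many indices, hence a first term, and at most $2q$ terms. The position of $z$ in its chain, $-\min I_z$, is then determined by $z$.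

**Step 3. Long chains avoid the collar.** This makes $F$ holomorphic along long chains.
$$\text{If a chain is long, none of its terms in }V''\text{ lies in }\mathfrak a.\tag{15}$$
Such a term is in $P$. The indices with terms in $P$ form an interval of at least $2q$ integers, so the term has at least $q-1$ immediate successors in $P$ or at least $q-1$ immediate predecessors in $P$. If it were in $\mathfrak a$, this would contradict (T1).

**Step 4. Long chains follow trajectories of $X$.** This turns the escape of Section 9 into escape for $F$.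
$$\begin{aligned}&\text{The terms of a long chain are all in }E^1\text{ or all outside }E^1.\\&\text{If }z\in V''\cap E^1,\text{ the forward }F\text{-orbit of }z\text{ leaves }V''.\end{aligned}\tag{16}$$
Let $z_i\in V''$ be a term of a long chain. By (15), $|\psi(z_i)|\le r''$. By (T2) the $X$-trajectory of $z_i$ over $[0,1/N]$ stays in $\{|\psi|<r'\}$, and $\xi(z_{i+1})=\xi(\exp(\frac1NX)z_i)$ since $\xi\circ f=\xi$. So, if $z_i\ne0$, $\xi(z_i)$ and $\xi(z_{i+1})$ are on the same maximal trajectory in $G$. As $E^*$ is a union of such trajectories, $z_i\in E^1$ if and only if $z_{i+1}\in E^1$, and in this case the whole $X$-trajectory of $z_i$ over $[0,1/N]$ lies in $E^1$. The point $0$ is fixed and not in $E^1$. This proves the first claim. For the second, $E^1\subset W$ and $F(W)=W$; if the forward orbit stayed in $V''$, it would stay in $P$, the chain would be long, and concatenating the pieces above, the trajectory of $\xi(z)$ in $G$ would exist for all positive time. This contradicts (13).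

## 11. Two $F$-invariant Beltrami coefficients

**Step 1. Definitions.** The coefficient $\sigma$ will make $F$ holomorphic; the coefficient $\tau$ will in addition carry the spiral.

Let $\sigma=0$ off $W$, on $W\setminus(P\cup F(P))$, and on long chains. On a short chain with first term $z_0$, let $\sigma(z_i)$ be the coefficient of $(F^i)^{-1}$ at $z_i=F^i(z_0)$. Here $0\le i\le2q-1$ and $(F^i)^{-1}=\Phi_{-i/N}\circ f^{-i}$ on $W$. Precomposition with the conformal $f^{-i}$ does not change moduli, so (T3) gives $\|\sigma\|_\infty\le1/M$. Let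
$$\tau=\mu\ \text{off }W,\qquad\tau=\mathcal B\ \text{on }\hat E,\qquad\tau=\sigma\ \text{on }W\setminus\hat E,$$
$$\hat E=\{z\in E^1\cap(P\cup F(P)):\ \text{the chain of }z\text{ is long}\}.$$
Since $1/M\le k$, both norms are at most $k$.

*Measurability.* $F|_W$ is a homeomorphism of $W$. The set of points at position $i$ of a short chain with $n$ terms is given by finitely many conditions $F^m(z)\in P$ or $F^m(z)\notin P$, so it is a finite Boolean combination of the open sets $F^m(P)$; it is Borel, and $\sigma$ is continuous on it. There are finitely many such sets. The rest of $P\cup F(P)$, the union of the long chains, is Borel, and so is $\hat E$.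

**Step 2. Invariance: $F^*\sigma=\sigma$ and $F^*\tau=\tau$ a.e. on $V''$.** We check it outside $W$, on short chains, and on long chains.

* Near $z\in V''\setminus W$ we have $F=f$, holomorphic, and $F(z)=f(z)\notin W$. So $\sigma=0$ and $\tau=\mu$ at both points, and $f^*\mu=\mu$ gives both relations a.e.
* Let $z=z_i\in P$ be in a short chain. Then $\sigma(z_{i+1})$ is the coefficient of $(F^{i+1})^{-1}$ at $z_{i+1}$, so $(F^*\sigma)(z_i)$ is the coefficient at $z_i$ of $(F^{i+1})^{-1}\circ F=(F^i)^{-1}$, which is $\sigma(z_i)$. And $\tau=\sigma$ on short chains.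
* Let $z\in P$ be in a long chain. By (15) $z\notin\mathfrak a$, so by (T2) $F=f\circ\exp(\frac1NX)$ is holomorphic near $z$. As $\sigma=0$ at $z$ and $F(z)$, $\sigma$ is invariant. By (16) either both $z,F(z)$ are in $\hat E$, and then the $X$-trajectory of $z$ over $[0,1/N]$ lies in $E^1$ and $\mathcal B$ is invariant under $\exp(\frac1NX)$ and under $f$; or both are outside $\hat E$, and $\tau=\sigma=0$ at both.

**Step 3. Limits as $M\to\infty$, with $N=N(M)$.** We show $\sigma\to0$ uniformly, which is clear, and $\tau\to\nu$ in measure, with $\nu$ from (8).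

* Off $W$, $\tau=\nu=\mu$.
* On $\Omega$. If $z\in\Omega$, its $f$-orbit stays in $\{|\psi|<r_a\}\subset\{|z|<\frac12\}$. By (T1) $|F^m(z)|<1$ for $|m|\le2q$, so these points are in $P$ and the chain of $z$ is long. Hence $\xi^{-1}(\Sigma)\subset\Omega\cap E^1$ is contained in $\hat E$, and on it $\tau-\nu=\mathcal B-c\,\overline{v'}/v'\to0$ uniformly by (14). By (11) and (7) with $y_0=y_a$, $\mathrm{area}(\Omega\setminus\xi^{-1}(\Sigma))\to0$.
* On $W\setminus\Omega$, $\nu=0$, and $|\tau|=|\sigma|\le1/M$ outside $\hat E\setminus\Omega$. As $E^*\subset\bigcup\mathcal H_i$, up to a null set $\hat E\setminus\Omega\subset\xi^{-1}(\bigcup(\mathcal H_i\setminus\mathcal Q_i))$, whose area tends to $0$ by (11) and (7) with $y_0=y_b$.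

**Step 4. Straightening.** We now return to holomorphic maps. Let $\chi,\eta$ be the normalized qc maps with coefficients $\sigma,\tau$. By (Q3), $\chi^{\pm1}\to\mathrm{id}$ locally uniformly, and $\eta\to h\circ T$ locally uniformly, because $h\circ T$ is the normalized map with coefficient $\nu$. For $M$ large $\chi^{-1}(\overline{V_{R_*}})\subset V''$. Put
$$\hat f=\chi F\chi^{-1}|_{V_{R_*}},\qquad\hat h=\eta\circ\chi^{-1}.$$

## 12. Admissibility of $(\hat f,\hat h,\hat\alpha)$ and properties (a) to (d)

**Step 1. (i) and (b).** We need the multiplier of $\hat f$ and its finite order. $\hat f$ is injective and fixes $0$, and it is holomorphic since $F^*\sigma=\sigma$ a.e. on $V''$.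

Near $0$, $X$ is holomorphically conjugate to $2\pi is\,\partial_s$: if $X=a(\zeta)\partial_\zeta$, then $a(\zeta)=2\pi i\zeta+\cdots$, so $\frac{2\pi i}{a}-\frac1\zeta$ is holomorphic near $0$; if $\Pi$ is a primitive of it, $s=\zeta e^{\Pi(\zeta)}$ satisfies $ds/s=2\pi i\,d\zeta/a$. So on a small neighborhood $O=\{|s|<\epsilon\}\subset\{b=1\}$ of $0$ the flow $\Phi_t=\exp(tX)$ is $s\mapsto e^{2\pi it}s$; it preserves $O$, and $\exp(X)=\mathrm{id}$ on $O$. Hence $F^m(O)=f^m(\Phi_{m/N}(O))=f^m(O)$ for all $m\in\mathbb Z$, and these sets lie in $V''$ if $\epsilon$ is small, as only $q$ different maps $f^m|_W$ occur. So chains of points of $O$ are long, $\sigma=0$ on $O$, and $\chi$ is conformal on $O$.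

Further $F'(0)=f'(0)e^{2\pi i/N}$ and $F^{qN}=f^{qN}\Phi_q=\mathrm{id}$ on $O$. So $\hat f'(0)=e^{2\pi i\hat\alpha}$ with $\hat\alpha=\alpha+\frac1N$, which is (b), and $\hat f^{qN}=\mathrm{id}$ near $0$. Let $\hat q$ be the denominator of $\hat\alpha$ in lowest terms. Then $\hat f^{\hat q}$ is a germ of finite order tangent to the identity. It is the identity: if it were $z+az^l+\cdots$ with $a\ne0$, $l\ge2$, its $j$-th iterate would be $z+jaz^l+\cdots$. This is (i).

**Step 2. (ii).** We check invariance and that the bound $k$ is kept. $\hat h$ is normalized. By invariance of $\tau$, $\eta F\eta^{-1}$ is holomorphic on $\eta(V'')$, and on $V_{R_*}$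
$$\hat h\hat f=\eta F\chi^{-1}=(\eta F\eta^{-1})\circ\hat h .$$
So the coefficient $\hat\mu$ of $\hat h$ satisfies $\hat f^*\hat\mu=\hat\mu$ a.e. on $V_{R_*}$. By Section 3, $|\hat\mu(\chi(z))|=\big|\frac{\tau-\sigma}{1-\bar\sigma\tau}\big|(z)$ a.e. This is $|\mu|\le k$ off $W$, where $\sigma=0$. It is $|\mathcal B|=k$ on $\hat E$, where $\sigma=0$ as well. It is $0$ on $W\setminus\hat E$, where $\tau=\sigma$. So $\|\hat\mu\|_\infty\le k$.

**Step 3. (iii).** The twist must sit on escaping points only. Let $\chi(z)\in\mathrm{Per}(\hat f)$. Then $z$ is $F$-periodic with orbit in $\chi^{-1}(V_{R_*})\subset V''$. If $z\notin W$, its orbit avoids $W$, where $F$ and $f$ could differ, so it is an $f$-orbit and $z\in\mathrm{Per}(f)$; for a.e. such $z$, $\tau=\mu=0=\sigma$, so $\hat\mu(\chi(z))=0$. If $z\in W$, then $z\notin E^1$ by (16), so $z\in W\setminus\hat E$ and $\hat\mu(\chi(z))=0$. As $\chi$ preserves null sets, (iii) holds.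

**Step 4. (a) and (d).** Both follow from the limits. As $M\to\infty$, $\hat f\to f$ uniformly on $V_{R_*}$, by (T0), the uniform continuity of $f$ on $\overline{V''}$, and $\chi^{\pm1}\to\mathrm{id}$ uniformly on compact sets. Also $\hat h\to h\circ T$ locally uniformly, and $|h\circ T-h|<\varepsilon/2$. So (a) holds for $M$ large. On $[s_*,1]$ convergence is uniform and $h\circ T\ne0$, so $A_{\hat h}(s_*)\to A_{h\circ T}(s_*)$, and (9) gives (d) for $M$ large. And $s_*<s_0<\delta$.

**Step 5. (c).** We exhibit the escaping point. Take $z$ with $\xi(z)\in\Sigma$. Then $z\in\Omega$, so $|z|<\delta/2$, and $z_*=\chi(z)$ has $|z_*|<\delta$ for $M$ large. If the $\hat f$-orbit of $z_*$ stayed in $V_{R_*}$, the $F$-orbit of $z$ would stay in $\chi^{-1}(V_{R_*})\subset V''$. This contradicts (16), since $z\in V''\cap E^1$. $\blacksquare$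

This proves Proposition 3, and with Section 6 Theorem A and Theorem B(1).

## 13. All paths that avoid a ray, and the optimal order of turning

**Lemma 4.** For each $k<1$ there is $C_k$ such that for every qc $h:\mathbb C\to\mathbb C$ with $h(0)=0$, $\|\mu_h\|_\infty\le k$, and every $r>0$, the oscillation of $\arg h$ along any arc of the circle $|z|=r$ of angular length $\le2\pi$, and along the segment $[r/2,r]$, is at most $C_k$.

*Proof.* Replacing $h$ by $h(rz)/h(r)$ changes arguments by a constant; so we may assume $r=1$ and $h$ normalized. By (Q2) the family of such $h$ is compact. Hence on $\{\frac12\le|z|\le1\}$ it is uniformly equicontinuous and $|h|\ge m_k>0$. Subdivide the paths into a number of pieces, depending only on $k$, on which $h$ varies by less than $m_k/2$. On each piece the values lie in a disc that does not contain $0$, so the argument varies by less than $\pi$. $\square$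

**Step 1. Optimality in Theorem B.** We bound $A_h$ from above for every qc $h$ of $\mathbb C$ with $h(0)=0$ and $\|\mu_h\|_\infty\le k$. The segment $[s,1]$ is covered by at most $1+\log_2(1/s)$ dyadic segments $[2^{-j-1},2^{-j}]$, so Lemma 4 gives $|A_h(s)|\le C_k\big(1+\log_2(1/s)\big)$.

**Step 2. Theorem B(2).** We compare an arbitrary path with the segment. Let $h$ be the map constructed in Section 6, and let $\gamma$ be a simple path in $\bar D$ with $\gamma(0)=0$ whose image avoids $\{tu:t>0\}$. Write $u=|u|e^{i\phi_u}$ with $\phi_u\in(0,2\pi]$. For $t>0$ the point $\gamma(t)$ is in the plane slit along the closed ray, so $\gamma(t)=|\gamma(t)|e^{i\phi(t)}$ with $\phi$ continuous and values in $(\phi_u-2\pi,\phi_u)\subset(-2\pi,2\pi)$.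

Let $\mathcal A(r,\phi)$ be a continuous branch of $\arg h(re^{i\phi})$ on $(0,\infty)\times\mathbb R$. Then $2\pi\theta(t)=\mathcal A(|\gamma(t)|,\phi(t))+\text{const}$. By Lemma 4, applied to an arc of angular length $|\phi(t)|\le2\pi$,
$$\big|\mathcal A(|\gamma(t)|,\phi(t))-\mathcal A(|\gamma(t)|,0)\big|\le C_k .$$
On $(0,1]$, $\mathcal A(r,0)=A_h(r)+\text{const}$. The continuous function $|\gamma|$ takes every value in $(0,\max|\gamma|]$, so it takes the values $s_n$ of (6) for all large $n$, and $|A_h(s_n)|\to\infty$. Hence $\theta$ is unbounded and $d(\gamma)=\infty$. This completes the proof of Theorem B. $\blacksquare$
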